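# Values of $a_1x_1^k+\cdots+a_nx_n^k+g$ on distinct elements of a finite set

## 1. The interval count, and two linear forms that fall one short

Let $F$ be a field, $k\ge 1$, and
$$f(x_1,\dots,x_n)=a_1x_1^k+\cdots+a_nx_n^k+g(x_1,\dots,x_n),\qquad a_i\in F^*=F\setminus\{0\},\quad \deg g<k .$$
Let $A\subset F$ have $m\ge n$ elements. We plug *distinct* elements of $A$ into $f$ and write
$$V(f,A)=\{f(x_1,\dots,x_n):x_1,\dots,x_n\in A \text{ distinct}\}.$$
How small can $|V(f,A)|$ be?

Some notation. $p=p(F)$ is the additive order of $1\in F$: the characteristic if that is a prime, and $\infty$ in characteristic $0$. The condition "$t\le p-1$" is no condition if $p=\infty$. $[P]$ is $1$ if the statement $P$ holds and $0$ otherwise, and $\{x\}=x-\lfloor x\rfloor$ for real $x$. Throughout,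
$$n=kq+r,\qquad m-n=k\sigma+\tau,\qquad 0\le r,\tau<k .$$

To guess the answer, make the $k$-th powers of $A$ collide and huddle together. Suppose that $A=\{z_0,\dots,z_{m-1}\}$ with $z_j^k=\lfloor j/k\rfloor+1$, so that the $k$-th powers are $1,\dots,1,2,\dots,2,\dots$ with each integer used $k$ times, and let $f=\sum x_i^k$. Each value of $f$ is the image of an integer lying between the sum of the $n$ smallest and the sum of the $n$ largest of these $m$ integers. That interval has length
$$\sum_{j<n}\Big(\Big\lfloor\frac{m-n+j}k\Big\rfloor-\Big\lfloor\frac jk\Big\rfloor\Big).$$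
Since $\lfloor\frac{m-n+j}{k}\rfloor=\sigma+\lfloor\frac jk\rfloor+[(j\bmod k)\ge k-\tau]$, the length is $n\sigma$ plus the number of $j<n$ whose residue mod $k$ is at least $k-\tau$. There are $\tau$ such $j$ in each of the $q$ full blocks. In the last block, with residues $0,\dots,r-1$, there are $\max(0,r+\tau-k)$. So the length is
$$T=n\sigma+q\tau+\max(0,r+\tau-k).\tag{1}$$
Multiples of $1$ in $F$ number at most $p$, so this example has at most $\min\{p,T+1\}$ values. **First guess:** $|V(f,A)|\ge\min\{p,T+1\}$ always.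

Since $\frac{n(m-n)}k=n\sigma+\frac{(kq+r)\tau}k=n\sigma+q\tau+\frac{r\tau}k$ and $k\{\frac nk\}\{\frac{m-n}k\}=\frac{r\tau}k$, we also have
$$T=\frac{n(m-n)}k-k\Big\{\frac nk\Big\}\Big\{\frac{m-n}k\Big\}+\max(0,r+\tau-k).\tag{2}$$
For $k=1$ this is $T=n(m-n)$. For $k=3,n=5,m=7$ we have $q=1,r=2,\sigma=0,\tau=2$ and $T=0+2+1=3$. Indeed the sums of five of $1,1,1,2,2,2,3$ run from $7$ to $10$.

Now some tests.

*$n=m$.* Then $T=0$, and the guess only says $V\ne\emptyset$.

*$n=1$.* A polynomial of degree $k$ takes each value at most $k$ times, so $|V|\ge\lceil m/k\rceil$. With $n=1$, the example above has powers $1,\dots,\lceil m/k\rceil$, so $T+1=\lceil m/k\rceil$. The guess holds.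

*$n=2$, $k=1$, $f=x_1-x_2$, $A=F=\mathbb F_p$ with $p$ odd.* Here $T=2(p-2)\ge p-1$, so the guess predicts $p$ values. But $x_1-x_2$ is never $0$: there are only $p-1$ values, and the guess fails by one.

*$n=p-1$, $k=1$, $f=2x_1+x_2+\cdots+x_{p-1}$, $A=F=\mathbb F_p$ with $p$ odd.* Here $T=p-1$, and again $p$ values are predicted. Let $x_p$ be the element not used. The sum of all elements of $\mathbb F_p$ is $0$, so $f=x_1+(x_1+\cdots+x_{p-1})=x_1-x_p\neq0$. Again there are at most $p-1$ values.

The two failures are one phenomenon. Append zeros to the coefficients until there are $m$ of them; then $\sum a_ix_i$ is evaluated at *orderings* of all of $A$. Subtracting a constant $c$ from all $m$ coefficients changes the value by $c\sum_{z\in A}z$, which does not depend on the ordering. The second coefficient list is $(2,1,\dots,1,0)$; subtracting $1$ gives $(1,0,\dots,0,-1)$, which is the first list reordered.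

**Definition.** A multiset of $m\ge3$ elements of $F$ is *exceptional* if $p$ is an odd prime, $m\le p$, and it has the form $\{c+b,\,c-b,\,c^{m-2}\}$ with $b\ne0$. Exponents denote multiplicities.

Since $p$ is odd, an exceptional multiset has exactly three distinct values. For example $\{1,-1,0,0,0\}$ and $\{2,1,1,1,0\}$ are exceptional for $p=5$, but $\{1,1,0,0,0\}$ is not.

## 2. Sun's inequality and a sharper one

The problem is a conjecture of Z. W. Sun, stated in "Introduction to Combinatorial Number Theory (V)", http://maths.nju.edu.cn/~zwsun/CNT-talk5.pdf. It asks about $n>k$. For $n\le k=\deg f$ and finite sets $A_1,\dots,A_n\subset F$ with $|A_i|\ge i$, Z. W. Sun, Finite Fields Appl. 14 (2008), gives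
$$|\{f(x_1,\dots,x_n):x_i\in A_i,\ x_i\neq x_j\text{ if }i\ne j\}|\ge\min\Big\{p(F),\sum_{i=1}^n\Big\lfloor\frac{|A_i|-i}k\Big\rfloor+1\Big\};$$
we shall not use this.

**Theorem 1 (Sun's conjecture is true).** Let $F$ be a field and $f=a_1x_1^k+\cdots+a_nx_n^k+g\in F[x_1,\dots,x_n]$ with $a_1,\dots,a_n\in F^*$ and $\deg g<k$. If $A$ is a finite subset of $F$ with $|A|\ge n>k$ and $p(F)\ne n+1$, then
$$|V(f,A)|\ge\min\Big\{p(F)-\delta,\ \frac{n(|A|-n)}k-k\Big\{\frac nk\Big\}\Big\{\frac{|A|-n}k\Big\}+1\Big\},\qquad \delta=[\,n=2\text{ and }a_1+a_2=0\,].$$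

**Theorem 2.** Let $n,k\ge1$, $f=\sum a_ix_i^k+g$, $a_i\in F^*$, $\deg g<k$, $A\subset F$, $|A|=m\ge n$. Then $|V(f,A)|\ge\min\{p-\varepsilon,\,T+1\}$, where $\varepsilon=1$ if $k=1$ and $\{a_1,\dots,a_n,0^{m-n}\}$ is exceptional, and $\varepsilon=0$ otherwise. Moreover:

(i) If $F$ is algebraically closed and either $p=\infty$, or $p\nmid k$ and $\lceil m/k\rceil\le p-1$, then for $f=\sum x_i^k$ some $A$ with $|A|=m$ gives $|V(f,A)|=\min\{p,T+1\}$.

(ii) If $\varepsilon=1$, then $|V(\sum a_ix_i,A)|\le p-1$ for every $m$-subset $A$ of the prime field.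

**Theorem 2 implies Theorem 1.** By (2), $T+1$ is at least the second term in Theorem 1. So only the case $\varepsilon=1$ needs comment; then $k=1$ and $T=n(m-n)$. If $m=n$, the required bound is at most $1$. Let $m>n$. Then $0$ lies in the exceptional multiset $\{c+b,c-b,c^{m-2}\}=\{a_1,\dots,a_n,0^{m-n}\}$.

If $c=0$, then $0$ has multiplicity $m-2=m-n$. So $n=2$, $\{a_1,a_2\}=\{b,-b\}$ and $\delta=1$, and the bound $\min\{p-1,T+1\}$ is what is required.

If $c\ne0$, then $0$ is one of $c\pm b$ and has multiplicity $1$. So $m=n+1\le p$ and $T=n$. As $p\neq n+1$, we have $p-1\ge n+1=T+1$, hence $|V|\ge\min\{p-1,T+1\}=T+1$. $\square$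

**Proof of (ii).** Extend $(x_1,\dots,x_n)$ to an ordering of $A$. If $\{a_1,\dots,a_n,0^{m-n}\}=\{c+b,c-b,c^{m-2}\}$, then $\sum a_ix_i=c\sum_{z\in A}z+b(x'-x'')$ with $x'\ne x''$ in $A\subset\mathbb F_p$. So all values lie in a translate of $b\,\mathbb F_p^*$, which has $p-1$ elements. $\square$

**Proof of (i), granting the main inequality.** Under the hypotheses $1,\dots,\lceil m/k\rceil$ are distinct and nonzero in $F$, and each has $k$ distinct $k$-th roots. So the set $A$ of Section 1 exists, and $|V|\le\min\{p,T+1\}$. The multiset $\{1^n,0^{m-n}\}$ has at most two values, so it is not exceptional and $\varepsilon=0$; the main inequality gives equality. $\square$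

What remains is the main inequality of Theorem 2. For it we need one more form of $T$. For $0\le\rho<k$ put
$$n_\rho=\#\{0\le j<n:j\equiv\rho\ (k)\},\quad m_\rho=\#\{0\le j<m:j\equiv\rho\ (k)\},\quad U_\rho=m_\rho-n_\rho .$$
Then
$$T=\sum_\rho n_\rho U_\rho .\tag{3}$$
Indeed $n_\rho=q+[\rho<r]$. The number $U_\rho$ counts the $j\in[n,m)$ with $j\equiv\rho$; it is $\sigma+1$ if $\rho$ is one of $r,\dots,r+\tau-1$ mod $k$, and $\sigma$ otherwise. So $\sum n_\rho U_\rho=n\sigma+q\tau+\#\{\rho<r:U_\rho=\sigma+1\}$, and the $\rho<r$ counted last are those with $\rho<r+\tau-k$. This is (1). In the example $k=3,n=5,m=7$ we have $(n_\rho)=(2,2,1)$, $(U_\rho)=(1,0,1)$ and $T=3$.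

## 3. Two variables and the coefficient $b_2e_2-b_1e_1$

We recall the tool one would reach for first.

**Combinatorial Nullstellensatz** (Alon, Combin. Probab. Comput. 8 (1999), Thm. 1.2). *If $P\in F[f_1,\dots,f_h]$ has degree $\sum d_s$, the coefficient of $\prod f_s^{d_s}$ in $P$ is nonzero, and $S_s\subset F$ with $|S_s|\ge d_s+1$, then $P$ does not vanish identically on $\prod S_s$.*

Write $V_v=\prod_{1\le i<j\le v}(x_j-x_i)=\sum_\sigma\operatorname{sgn}(\sigma)\prod_i x_i^{\sigma(i)}$, where $\sigma$ runs over the bijections $\{1,\dots,v\}\to\{0,\dots,v-1\}$ and $i\mapsto i-1$ has sign $+1$. This is the Vandermonde determinant.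

Take $k=1$ and suppose $|V(f,A)|\le t$. Then $f^{\,t-|V|}\prod_{s\in V}(f-s)\cdot V_n(x)$ vanishes on $A^n$, since $V_n$ takes care of repeated arguments. Its top form is $(\sum a_ix_i)^tV_n$. If that contains a monomial $x^e$ with all $e_i\le m-1$, the Nullstellensatz gives a contradiction. So we want a nonzero coefficient.

**Coefficient formula.** Let $a_1,\dots,a_v\in F^*$, $b_i=1/a_i$, $(e)_j=e(e-1)\cdots(e-j+1)$ and
$$P(e)=\det\big[b_i^j(e_i)_j\big]_{1\le i\le v,\ 0\le j<v}.$$
If $t\le p-1$ and $e_1,\dots,e_v$ are integers in $[0,p-1]$ with $\sum e_i=t+\binom v2$, then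
$$[x^e]\Big(\sum_i a_ix_i\Big)^tV_v=t!\prod_i\frac{a_i^{e_i}}{e_i!}\cdot P(e).\tag{4}$$
Indeed the term of $\sigma$ contributes $\operatorname{sgn}(\sigma)\,t!\prod_i a_i^{e_i-\sigma(i)}/(e_i-\sigma(i))!$ if all $e_i\ge\sigma(i)$, and $0$ otherwise. Now $\frac1{(e-j)!}=\frac{(e)_j}{e!}$ for $0\le j\le e$, and $(e)_j=0$ for $0\le e<j$. All factorials are invertible in $F$ because $t,e_i\le p-1$. Hence for $m\le p$ and $t\le p-1$ we want an integer point $e\in[0,m-1]^v$ with $\sum e_i=t+\binom v2$ and $P(e)\ne0$.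

**The case $n=2$, $k=1$, $m\le p$, by hand.** Let $0\le t\le\min(2(m-2),p-1)$. Here $P(e)=b_2e_2-b_1e_1$ with $e_1+e_2=t+1$, so
$$P(e)=b_2(t+1)-(b_1+b_2)e_1 .$$
If $b_1+b_2\ne0$, this vanishes for at most one residue of $e_1$. The number of integers $e_1$ with $e_1,\,t+1-e_1\in[0,m-1]$ is $\min(t+1,\,2m-3-t)+1\ge2$. So some $e$ works and $|V|\ge t+1$. If $b_1+b_2=0$, then $P(e)=b_2(t+1)$, which is nonzero exactly if $t\ne p-1$. The exception $\delta$ has appeared by itself.

For larger $n$ one can imitate this: group the variables in pairs, fix each sum $e_{2s-1}+e_{2s}=c_s$, and apply the Nullstellensatz to $P$ in the remaining free parameters. Section 9 does this. Let $u$ be the multiplicity of the coefficient $0$ in the padded list and $\omega$ the number of nonzero values of odd multiplicity. The monomial that we can control then has exponents that fit into the box if $\omega\le u$. It need not fit otherwise: for the list $\{0^2,c^2,\delta_1,\delta_2,\delta_3\}$ (distinct values, $m=7$, $\omega=3$) the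 exponent $7$ is needed, hence $8$ admissible integers in $[0,6]$. There is a second defect. The argument treats the $m-n$ unused elements of $A$ differently from the others, so it cannot see the freedom to subtract a constant from all $m$ coefficients, which Section 1 showed to matter.

We get past this in three moves. We work with all $m$ coordinates of an ordering of $A$, so that translation of coefficients is free and exponents of sub-multisets *add*. We find a second tool that is strong exactly if many coefficients are simple. Then we glue the two together by induction.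

## 4. All orderings of $A$ at once: the ideal of elementary symmetric polynomials

Let $I_m\subset F[x]=F[x_1,\dots,x_m]$ be the ideal generated by the elementary symmetric polynomials $e_1,\dots,e_m$. Let $h_s$ denote the complete homogeneous symmetric polynomials, so $\sum_sh_s(x_1,\dots,x_i)z^s=\prod_{j\le i}(1-x_jz)^{-1}$. For $m=2$: $I_2=(x_1+x_2,x_1x_2)$, and $F[x]/I_2$ has the basis $1,x_1$, with $x_1^2=0$.

**Lemma 3.** (a) $\dim F[x]/I_m=m!$, and $f\in I_m\iff fV_m\in(x_1^m,\dots,x_m^m)$.
(b) If $G\in F[x]$ vanishes at all orderings of an $m$-set $A\subset F$, its top homogeneous form lies in $I_m$.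

*Proof.* Let $K=\{f:fV_m\in(x_1^m,\dots,x_m^m)\}$. It is a homogeneous ideal, since $V_m$ is homogeneous and $(x_1^m,\dots,x_m^m)$ is monomial.

**Step 1: $I_m\subset K$.** This gives one direction of the test. For $r\ge1$,
$$e_rV_m=\sum_S\sum_\sigma\operatorname{sgn}(\sigma)\prod_ix_i^{\sigma(i)+[\sigma(i)\in S]},$$
where $S$ runs over the $r$-subsets of $\{0,\dots,m-1\}$: the product over an index set $R$ in $e_r$ corresponds to $S=\sigma(R)$. For fixed $S$ the inner sum is the determinant with exponents $j+[j\in S]$, $0\le j<m$. If $j\in S$, $j+1\notin S$ for some $j<m-1$, the exponent $j+1$ occurs twice and the determinant is $0$. So only $S=\{m-r,\dots,m-1\}$ survives. It contains $m-1$, so each of its monomials contains an exponent $m$.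

**Step 2: a monomial basis.** This computes a quotient that will turn out to be $F[x]/I_m$. Modulo $I_m$ we have $\prod_{j\le m}(1-x_jz)\equiv1$, so $\sum_sh_s(x_1,\dots,x_i)z^s\equiv\prod_{j>i}(1-x_jz)$, of degree at most $m-i$ in $z$. Hence $h^{(i)}:=h_{m-i+1}(x_1,\dots,x_i)\in I_m$. Let $I'=(h^{(1)},\dots,h^{(m)})\subset I_m$ and $R_i=F[x_1,\dots,x_i]/(h^{(1)},\dots,h^{(i)})$, $R_0=F$. As $h^{(i)}$ is monic in $x_i$ of degree $m-i+1$, the ring $R_i=R_{i-1}[x_i]/(h^{(i)})$ is free over $R_{i-1}$ with basis $1,x_i,\dots,x_i^{m-i}$. So $F[x]/I'=R_m$ has the basis $\{x^c:0\le c_i\le m-i\}$ and dimension $m!$.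

**Step 3: every nonzero element can be pushed to the top monomial.** Let $x^\delta=x_1^{m-1}x_2^{m-2}\cdots x_m^0$, the unique basis monomial of degree $\binom m2$, which is the largest degree. Let $\lambda_i:R_i\to R_{i-1}$ be the $R_{i-1}$-linear map "coefficient of $x_i^{m-i}$". If $0\ne b=\sum_{j\le d}b_jx_i^j\in R_i$ with $b_d\ne0$, $d\le m-i$, then $\lambda_i(x_i^{m-i-d}b)=b_d\ne0$. Start with $0\neq f\in R_m$ and apply this for $i=m,m-1,\dots,1$. By linearity the power of $x_{i}$ used at stage $i$ may be moved inside the maps $\lambda_{i+1},\dots,\lambda_m$. So there is a monomial $x^s$ with $\lambda_1\cdots\lambda_m(x^sf)\ne0$, i.e. $x^sf$ has nonzero coefficient at $x^\delta$.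

**Step 4: $K\subset I'$.** This closes the circle. If not, some homogeneous $f\in K\setminus I'$ exists. Take $x^s$ from Step 3. As $I'$ is homogeneous, $x^sf$ is modulo $I'$ a combination of basis monomials of its own degree. That degree is $\binom m2$, so $x^sf\equiv\text{const}\cdot x^\delta$ with a nonzero constant. Since $I'\subset I_m\subset K$, we get $x^\delta\in K$. But the coefficient of $\prod x_i^{m-1}$ in $x^\delta V_m$ comes only from $\sigma(i)=i-1$ and is $1$, a contradiction. So $K=I'=I_m$, which is (a).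

**Step 5: part (b).** Let $J$ be the ideal of polynomials vanishing at the $m!$ orderings of $A$, and $\mathrm{in}(J)$ the ideal spanned by top forms of elements of $J$. Polynomials separate finitely many points, so $\dim F[x]/J=m!$. For each $d$, $\dim F[x]_{\le d}/J_{\le d}=\sum_{i\le d}\dim(F[x]/\mathrm{in}(J))_i$, so with $d\to\infty$ also $\dim F[x]/\mathrm{in}(J)=m!$. On every ordering $e_r$ has the value $e_r(A)$, so $e_r-e_r(A)\in J$ and $e_r\in\mathrm{in}(J)$. Hence $I_m\subset\mathrm{in}(J)$, both of codimension $m!$, and they are equal. $\square$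

**Lemma 4.** If $(\sum_{i\le n}a_ix_i^k)^t\notin I_m$, then $|V(f,A)|\ge t+1$.

*Proof.* View $f$ as a polynomial in $x_1,\dots,x_m$. If $V(f,A)$ has $N_0\le t$ elements, then $f^{t-N_0}\prod_{s\in V(f,A)}(f-s)$ vanishes at all orderings of $A$ and has top form $(\sum a_ix_i^k)^t$. This contradicts Lemma 3(b). $\square$

## 5. Good exponents: translation and superadditivity

For a multiset $a=\{a_1,\dots,a_m\}$ of elements of $F$, with $0$ allowed, put $L_a=\sum a_ix_i$. Since $I_m$ is symmetric, the order does not matter. We call $a$ *constant* if all its elements are equal; $\sqcup$ is the union of multisets with multiplicities added.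

**Definition.** An integer $t\ge0$ is *good* for $a$ if $t\le p-1$ and $L_a^t\notin I_m$.

*Example.* Let $p\neq2$ and $a=\{b,-b,0\}$, $b\ne0$. Modulo $I_3$ we have $x_1+x_2\equiv-x_3$ and $x_1x_2\equiv-x_3(x_1+x_2)\equiv x_3^2$, so $L_a^2=b^2\big((x_1+x_2)^2-4x_1x_2\big)\equiv-3b^2x_3^2$. And $x_3^2\notin I_3$, because $x_3^2V_3$ contains $x_1^2x_2x_3^2$ with coefficient $-1$. So $2$ is good for $a$ exactly if $p\ne3$; for $p=3$, $a$ is exceptional and $2=p-1$.

**Lemma 5.** (a) Goodness is invariant under $a\mapsto a+c$ (add $c$ to every element) and $a\mapsto\lambda a$ ($\lambda\neq0$). If $t$ is good, so is every $0\le t'\le t$. $0$ is good. If $a$ is nonconstant, $1$ is good.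
(b) (Superadditivity) If $t,t'$ are good for $a,a'$ and $t+t'\le p-1$, then $t+t'$ is good for $a\sqcup a'$. In particular, goodness passes from sub-multisets to larger multisets.
(c) Let $a=\{a_1,\dots,a_v,0^u\}$, $m=u+v$. If $t\le p-1$ and $(\sum_{i\le v}a_ix_i)^tV_v$ contains a monomial with all exponents $\le m-1$, then $t$ is good for $a$.

*Proof.* (a) $L_{a+c}=L_a+ce_1\equiv L_a$ modulo $I_m$, and $L_{\lambda a}^t=\lambda^tL_a^t$. If $L_a^{t'}\in I_m$, then $L_a^t\in I_m$. $1\notin I_m$. The degree-one part of $I_m$ is $Fe_1$, which contains $L_a$ only if $a$ is constant.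

(b) Let $m,m'$ be the sizes, with variables $x',x''$. Since $e_r(x',x'')=\sum_ie_i(x')e_{r-i}(x'')$, and for $r\ge1$ each term has a factor of positive index, we get a ring map $F[x',x'']/I_{m+m'}\to F[x']/I_m\otimes F[x'']/I_{m'}$. The bidegree $(t,t')$ part of the image of $L_{a\sqcup a'}^{t+t'}=(L_a+L_{a'})^{t+t'}$ is $\binom{t+t'}tL_a^t\otimes L_{a'}^{t'}$. It is nonzero, as $t+t'\le p-1$ and a tensor of nonzero vectors is nonzero. For the last sentence take $t'=0$.

(c) View $V_m$ as a polynomial in $x_{v+1},\dots,x_m$. The coefficient of $x_{v+1}^vx_{v+2}^{v+1}\cdots x_m^{m-1}$ is $\pm V_v$, and $L_a$ does not involve these variables. So $L_a^tV_m$ contains a monomial with all exponents $\le m-1$, and Lemma 3(a) applies. $\square$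

Superadditivity is what makes an induction over sub-multisets possible; it is used constantly below.

## 6. Splitting $k$-th powers by residue class

The next lemma reduces all $k$ to $k=1$, and explains (3).

**Lemma 6.** Split $\{a_1,\dots,a_n\}$ into parts of sizes $n_\rho$ $(0\le\rho<k)$, and let $a^{(\rho)}$ be part $\rho$ together with $U_\rho=m_\rho-n_\rho$ zeros. If $t_\rho$ is good for $a^{(\rho)}$ for all $\rho$ (with $t_\rho=0$ if $m_\rho=0$) and $t=\sum t_\rho\le p-1$, then $(\sum a_ix_i^k)^t\notin I_m$.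

*Proof.* Put $\alpha_i=a_i$ for $i\le n$ and $\alpha_i=0$ for $n<i\le m$. Split the indices $1,\dots,m$ into sets $C_\rho$, $|C_\rho|=m_\rho$, according to the $a^{(\rho)}$. By Lemma 3(a), $L_{a^{(\rho)}}^{t_\rho}V_{m_\rho}$, in the variables indexed by $C_\rho$, has a monomial $\prod_{i\in C_\rho}x_i^{E_i}$ with all $E_i\le m_\rho-1$. Consider the monomial
$$\prod_\rho\prod_{i\in C_\rho}x_i^{kE_i+\rho},\qquad kE_i+\rho\le k(m_\rho-1)+\rho\le m-1 ;$$
the last inequality holds as $k(m_\rho-1)+\rho$ is the largest number below $m$ in the class of $\rho$. We compute its coefficient in $(\sum\alpha_ix_i^k)^tV_m$. A contribution comes from a bijection $\sigma$ and exponents $\theta_i\ge0$ with $k\theta_i+\sigma(i)=kE_i+\rho$. So $\sigma$ maps $C_\rho$ into the class of $\rho$ in $\{0,\dots,m-1\}$, and bijectively, as both have $m_\rho$ elements. Write $\sigma(i)=k\sigma_\rho(i)+\rho$ with bijections $\sigma_\rho:C_\rho\to\{0,\dots,m_\rho-1\}$. Then $\theta_i=E_i-\sigma_\rho(i)$ and $\sum_{C_\rho}\theta_i=t_\rho$.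 Two such $\sigma$ differ by a permutation preserving each $C_\rho$, so $\operatorname{sgn}\sigma=\epsilon\prod\operatorname{sgn}\sigma_\rho$ with a fixed $\epsilon=\pm1$. The coefficient is therefore
$$\sum_\sigma\operatorname{sgn}(\sigma)\,t!\prod_i\frac{\alpha_i^{\theta_i}}{\theta_i!}=\epsilon\,t!\prod_\rho\frac1{t_\rho!}\,[x^E]\big(L_{a^{(\rho)}}^{t_\rho}V_{m_\rho}\big)\ne0,$$
all factorials being invertible since $t\le p-1$. Apply Lemma 3(a). $\square$

## 7. The polynomial $V_l(a+y)$ and simple values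

This section builds the tool for multisets with many simple elements. For a multiset $S$ let $N(S)$ be the number of pairs of elements of $S$ with different values; e.g. $N(\{0^2,1\})=2$ and $N(\{0^2,1,2\})=5$.

**Lemma 7.** Let $S=(a_1,\dots,a_l)$, $l\le p$, $0\le t\le p-1$. If the part of $V_l(a+y)=\prod_{i<j}(a_j-a_i+y_j-y_i)$ of degree $\binom l2-t$ in $y$ is nonzero, then $t$ is good for $S$. Equivalently, with $\kappa=N(S)-t$, it suffices that the degree-$\kappa$ part $G_\kappa$ of
$$G(y)=\prod_{i<j,\ a_i\ne a_j}(a_j-a_i+y_j-y_i)$$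
is nonzero.

*Proof.* Let $|\beta|=\binom l2-t$ with $[y^\beta]V_l(a+y)\ne0$; then all $\beta_i\le l-1\le p-1$. The coefficient of $\prod x_i^{l-1}$ in $x^\beta L_S^tV_l$ is
$$\sum_\sigma\operatorname{sgn}(\sigma)\,t!\prod_i\frac{a_i^{\gamma_i}}{\gamma_i!},\qquad\gamma_i=l-1-\sigma(i)-\beta_i,$$
over the $\sigma$ with all $\gamma_i\ge0$; note $\sum\gamma_i=t$. Put $\theta(i)=l-1-\sigma(i)$, again a bijection to $\{0,\dots,l-1\}$, with $\operatorname{sgn}\sigma=\pm\operatorname{sgn}\theta$ for a fixed sign. Then $\frac1{\gamma_i!}=\beta_i!\binom{\theta(i)}{\beta_i}/\theta(i)!$ and $\prod\theta(i)!=\prod_{j<l}j!\ne0$ in $F$, as $l\le p$. If some $\gamma_i<0$, the binomial $\binom{\theta(i)}{\beta_i}$ is $0$. On the other hand, expanding the determinant,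
$$[y^\beta]V_l(a+y)=\sum_\theta\operatorname{sgn}(\theta)\prod_i\binom{\theta(i)}{\beta_i}a_i^{\theta(i)-\beta_i}.$$
Hence
$$\Big[\prod x_i^{l-1}\Big]\,x^\beta L_S^tV_l=\pm\frac{t!\prod\beta_i!}{\prod_{j<l}j!}\,[y^\beta]V_l(a+y)\ne0.\tag{5}$$
So $x^\beta L_S^t\notin I_l$ by Lemma 3(a), and $L_S^t\notin I_l$. For the second form, $V_l(a+y)=\prod_{i<j,\,a_i=a_j}(y_j-y_i)\cdot G(y)$, and the first factor is nonzero and homogeneous of degree $\binom l2-N(S)$. $\square$

**Corollary 8.** If $N(S)\le p-1$, then $N(S)$ is good for $S$. In characteristic $0$ this always applies.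

*Proof.* If $S$ is constant, $N(S)=0$. Otherwise let a value have multiplicity $\mu$, $1\le\mu<|S|$. Then $N(S)\ge\mu(|S|-\mu)\ge|S|-1$, so $|S|\le p$. Take $t=N(S)$, $\kappa=0$: $G_0=\prod(a_j-a_i)\ne0$. $\square$

For a polynomial $Q$ recall the Hasse derivative $Q^{[r]}(z)$, the coefficient of $y^r$ in $Q(z+y)$. For instance $(z^3)^{[2]}=3z$. If $Q$ is monic of degree $l$, the coefficient of $z^{l-r}$ in $Q^{[r]}$ is $\binom lr$, and no higher power occurs.

**Lemma 9.** Let $|S|=l\le p-1$ and let $X$ be a set of $x\ge1$ values having multiplicity exactly one in $S$. Then every $t\in[N(S)-l+1,\ N(S)-l+x]$ with $0\le t\le p-1$ is good for $S$.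

*Proof.* Let $\kappa=N(S)-t\in[l-x,l-1]$ and suppose $G_\kappa=0$. For $a_i\in X$ set $y_j=0$ for all $j\ne i$. The factors of $G$ without $y_i$ become nonzero constants, and since $a_i$ is simple, all $j\ne i$ occur with $y_i$. So the coefficient of $y^\kappa$ in $\prod_{j\ne i}(a_i-a_j+y)=Q(a_i+y)/y$ vanishes, where $Q(z)=\prod_j(z-a_j)$. That is, $Q^{[\kappa+1]}(a_i)=0$. This holds for all $x$ elements of $X$. But $Q^{[\kappa+1]}$ has degree exactly $l-\kappa-1\le x-1$, since its leading coefficient $\binom l{\kappa+1}$ is nonzero for $l\le p-1$. A nonzero polynomial of degree at most $x-1$ does not have $x$ zeros. So $G_\kappa\ne0$, and Lemma 7 applies. $\square$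

**Corollary 10.** (a) If $S$ consists of $l\le p-1$ distinct elements, all $t\le\min(p-1,\binom l2)$ are good for $S$.
(b) If $X$ is a set of $x\ge1$ nonzero values and $w\ge0$, $w+x\le p-1$, then all $t\le\min(p-1,\,w(x-1)+\binom x2)$ are good for $\{0^w\}\sqcup X$.

*Proof.* (a) For $t\ge1$ take the minimal $l'\le l$ with $\binom{l'}2\ge t$. Then $t\ge\binom{l'-1}2+1=\binom{l'}2-l'+2$. Apply Lemma 9 to $l'$ of the elements with $x=l'$: it covers $[\binom{l'}2-l'+1,\binom{l'}2]$.

(b) For $0\le w'\le w$ let $S=\{0^{w'}\}\sqcup X$, so $l=w'+x$, $N(S)=w'x+\binom x2$ and $N(S)-l+x=w'(x-1)+\binom x2$. Lemma 9 covers $[w'(x-1)+\binom x2-(x-1),\ w'(x-1)+\binom x2]$. The upper end for $w'$ is the lower end for $w'+1$, so these intervals leave no gaps. Below the interval for $w'=0$ use (a) for $X$. $\square$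

## 8. A theorem on linear forms, and how it gives Theorem 2

**Theorem 11 (Core Theorem).** Let $p$ be an odd prime, $a$ a nonconstant multiset of size $m$ in $F$, and $K(a)=\max_c\mu_c(m-\mu_c)$, where $\mu_c$ is the multiplicity of the value $c$.
(A) All $t\le\min(K(a),p-2)$ are good for $a$.
(B) If $K(a)\ge p-1$ and $a$ is not exceptional, then $p-1$ is good for $a$.

The maximum is attained by the largest multiplicity $\mu$. If $\nu$ is another one, $\nu\le\mu$ and $\nu\le m-\mu$, so $(\mu-\nu)(m-\mu-\nu)\ge0$, i.e. $\nu(m-\nu)\le\mu(m-\mu)$. Thus $K(a)=\mu(m-\mu)$. For example $K(\{0^2,1,2\})=4$.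

**Proof of the main inequality of Theorem 2 from Theorem 11.** By Lemma 4 we must show $(\sum a_ix_i^k)^t\notin I_m$ for $t=\min(p-\varepsilon-1,T)$. If $T=0$, then $t=0$ and this is clear. Let $T\ge1$, so $m>n$. We use Lemma 6, and for $k=1$ just $a=\{a_1,\dots,a_n,0^{m-n}\}$. Note $K(a^{(\rho)})\ge n_\rho U_\rho$ and $N(a^{(\rho)})\ge n_\rho U_\rho$, as part $\rho$ has $n_\rho$ nonzero elements and $U_\rho$ zeros.

**Step 1: $p=\infty$.** Here every exponent is allowed. $N(a^{(\rho)})$ is good by Corollary 8, so $t_\rho=n_\rho U_\rho$ is good. Use Lemma 6 with $t=\sum t_\rho=T$.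

**Step 2: $p=2$.** Here only $t=1$ is needed ($\varepsilon=0$). Some $n_\rho U_\rho\ge1$, so $a^{(\rho)}$ is nonconstant and $t_\rho=1$ is good; take the other $t_{\rho'}=0$.

**Step 3: $p$ odd, $k=1$.** Here $T=n(m-n)\le K(a)$ and $a$ is nonconstant. If $\varepsilon=1$, $t\le p-2$ and (A) applies. If $\varepsilon=0$, use (A) for $t\le p-2$ and (B) for $t=p-1$.

**Step 4: $p$ odd, $k\ge2$, $T\le p-2$.** Now $\varepsilon=0$ and $t=T$. Take $t_\rho=n_\rho U_\rho\le\min(K(a^{(\rho)}),p-2)$. It is good by (A), or is $0$.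

**Step 5: $p$ odd, $k\ge2$, $T\ge p-1$, several active classes.** We need $t=p-1$. Let $B=\{\rho:n_\rho U_\rho\ge1\}$ and suppose $|B|\ge2$. Then $\sum_{\rho\in B}\min(n_\rho U_\rho,p-2)\ge p-1$: this is clear if all $n_\rho U_\rho\le p-2$, since the sum is then $T$; otherwise the sum is at least $(p-2)+1$. So there are $0\le t_\rho\le\min(n_\rho U_\rho,p-2)$ with sum $p-1$, all good by (A).

**Step 6: $p$ odd, $k\ge2$, $T\ge p-1$, one active class.** Here (A) alone does not reach $p-1$, and we use our freedom in choosing the splitting. Let $B=\{\rho\}$, so $n_\rho U_\rho=T\ge p-1$. We need $p-1$ to be good for $a^{(\rho)}$; by (B) it suffices that $a^{(\rho)}$ is not exceptional.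

If $n_\rho=1$, then $a^{(\rho)}$ has two values, so it is not exceptional.

If $n_\rho\ge2$, then $q\ge1$, so all $n_{\rho'}\ge1$ and only $U_\rho$ is positive. As $k\ge2$, consecutive integers lie in different classes, so $m-n=1$. Thus $\rho=r$, $n_\rho=q$, $U_\rho=1$, $q=T\ge p-1$ and $n\ge kq\ge2q$. If $q\ge p$, then $a^{(\rho)}$ has size $q+1\ge p+1$ and is not exceptional.

Let $q=p-1$. For which multisets $Q$ of $q$ nonzero elements is $\{0\}\sqcup Q=\{c+b,c-b,c^{p-2}\}$ exceptional? If $c\ne0$, then $0=c\pm b$ and $Q=\{2c,c^{q-1}\}$. If $c=0$, then $p-2=1$, $p=3$ and $Q=\{b,-b\}$, which is of the same form since $2=-1$. So we must choose a $q$-sub-multiset $Q$ of $\{a_1,\dots,a_n\}$ that is not of the form $\{2c,c^{q-1}\}$.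

For $q=2$, $p=3$: take three of the elements, $x_1,x_2,x_3$. If $x_1+x_2=x_1+x_3=0$, then $x_2=x_3$ and $x_2+x_3=2x_2\ne0$. So some pair has nonzero sum, and it is suitable. For $q\ge4$: suppose a first choice is $\{2c,c^{q-1}\}$. At least $n-q\ge q$ elements remain. If one of them is $c$, take $c^q$, which is constant while $2c'\ne c'$. Otherwise take $\{2c,d,c^{q-2}\}$ with a remaining $d\ne c$. Here $c$ has multiplicity $q-2$ and other values have multiplicity at most $2<q-1$, so it is not of the forbidden form. With this $Q$ as part $\rho$, (B) gives the claim, with $t_\rho=p-1$ and the other exponents $0$. $\square$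

So everything hangs on Theorem 11. For $m\le p$, translate so that $0$ has the largest multiplicity $u$, and let $v=m-u$; then $K(a)=uv$. Let $\omega$ be the number of nonzero values of odd multiplicity. Section 9 treats $\omega\le u$ by the pairing of Section 3. Sections 10 and 11 treat $\omega\ge u+1$ by Section 7 and superadditivity.

## 9. At most $u$ values of odd multiplicity: pairing the rows of a determinant

**Proposition 12.** Let $p$ be odd, $a=\{0^u,a_1,\dots,a_v\}$, $a_i\ne0$, $v\ge1$, $m=u+v\le p$, and let $u\ge2$ be the largest multiplicity. Suppose $\omega\le u$. Then all $t\le\min(uv,p-1)$ are good for $a$, except that if $v=2$ and $a_1+a_2=0$ we only claim this for $t\le\min(2u,p-2)$.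

*Proof.* Let $b_i=1/a_i$, $K_0=\binom v2$, and let $P$ be as in Section 3.

**Step 1: a criterion.** By (4) and Lemma 5(c), and since $m\le p$: *for $t\le p-1$, $t$ is good if $P(e)\ne0$ for some integers $0\le e_i\le m-1$ with $\sum e_i=t+K_0$.* The polynomial $P$ has degree at most $K_0$, and its form of degree $K_0$ is $\det[(b_ie_i)^j]=V_v(b_1e_1,\dots,b_ve_v)$.

**Step 2: ordering the elements.** We want pairs whose leading terms do not cancel. Put first $h_1=(v-\omega)/2$ pairs of equal elements, using up all but one copy of each value of odd multiplicity. Then come the remaining $\omega$ pairwise distinct elements, grouped into pairs $(\alpha,\alpha')$ with $\alpha+\alpha'\ne0$, with one single element at the end if $\omega$ is odd. Such a grouping exists unless $\omega=2$ and the two values are opposite: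

- $\omega\ge4$ even: start with any pairing. If a pair is $(c,-c)$, take another pair $(d,d')$ and replace both by $(c,d)$ and $(-c,d')$. Since $d\ne-c$ and $d'\ne c$, both are non-opposite, so the number of opposite pairs drops.
- $\omega\ge5$ odd: leave out one element and use the previous case.
- $\omega=3$: each element is opposite to at most one other, so some pair is non-opposite.
- $\omega\le1$: nothing to do.

Call the excluded situation (PC); Steps 3 and 4 assume that (PC) does not hold.

**Step 3: a monomial in the restricted top form.** Let $h=\lfloor v/2\rfloor=h_1+\lfloor\omega/2\rfloor$. Substitute $e_{2s-1}=f_s$, $e_{2s}=-f_s$ $(s\le h)$, and $e_v=0$ if $v$ is odd, in $V_v(be)$; call the result $\Pi$, a form of degree $K_0$ in $f_1,\dots,f_h$. *Claim:* $\Pi$ contains $\prod f_s^{d_s}$ with nonzero coefficient, where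
$$d_s=v+\omega-1\ (s\le h_1),\qquad d_{h_1+l}=2\omega-4l+1\ (1\le l\le\lfloor\omega/2\rfloor).$$
Put $\varphi_s=b_{2s}f_s$ for $s\le h_1$ (so rows $2s-1,2s$ have values $\pm\varphi_s$), and let $\psi_1,\dots,\psi_\omega$ be the other values $b_ie_i$. Up to sign,
$$\Pi=\prod_s2\varphi_s\prod_{s<s'}(\varphi_s^2-\varphi_{s'}^2)^2\prod_{s,i}(\varphi_s^2-\psi_i^2)\cdot V_\omega(\psi).\tag{6}$$
The part of maximal total degree in $f_1,\dots,f_{h_1}$ is $\prod2\varphi_s\prod_{s<s'}(\varphi_s^2-\varphi_{s'}^2)^2\prod\varphi_s^{2\omega}\cdot V_\omega(\psi)$. In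
$$\prod_{s<s'}(G_s-G_{s'})^2=\sum_{\pi,\pi'}\operatorname{sgn}(\pi\pi')\prod_sG_s^{\pi(s)+\pi'(s)}$$
the coefficient of $\prod G_s^{h_1-1}$ is $(-1)^{\binom{h_1}2}h_1!$, since $\pi'$ must be $h_1-1-\pi$. As $1+2(h_1-1)+2\omega=v+\omega-1$, the coefficient of $\prod_{s\le h_1}f_s^{v+\omega-1}$ in $\Pi$ is a constant times $V_\omega(\psi)$. The constant is $\pm2^{h_1}h_1!$ times powers of the $b_{2s}$, and it is nonzero because $2h_1\le v<p$.

In $V_\omega(\psi)$ let the first pair be $(\beta g,-\beta'g)$ with $g=f_{h_1+1}$, $\beta=1/\alpha$, $\beta'=1/\alpha'$, and let $\psi'$ run over the other $\omega-2$ values. Up to sign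
$$V_\omega(\psi)=(\beta+\beta')g\prod_{\psi'}(\beta g-\psi')(\beta'g+\psi')\cdot V_{\omega-2}(\psi').$$
So the highest power of $g$ is $g^{2\omega-3}$, with coefficient $\pm(\beta+\beta')(\beta\beta')^{\omega-2}V_{\omega-2}(\psi')$, and $\beta+\beta'=(\alpha+\alpha')/(\alpha\alpha')\ne0$. Repeating this with $V_{\omega-2},V_{\omega-4},\dots$ gives the exponents $2\omega-3,2\omega-7,\dots$ and the claim. By homogeneity $\sum d_s=K_0$.

**Step 4: finding a point.** Here $\omega\le u$ is needed: it gives $d_s\le m-1$. Indeed $v+\omega-1\le v+u-1$, and $2\omega-3\le u+v-1$ as $\omega\le u$ and $\omega\le v$. Let $0\le t\le\min(uv,p-1)$. Choose integers $c_s\in[d_s,2m-2-d_s]$, and $\epsilon\in[0,m-1]$ if $v$ is odd, with total sum $t+K_0$. This is possible because these sums fill the interval $[K_0,\,v(m-1)-K_0]$, and $v(m-1)-K_0=uv+v(v-1)-K_0=uv+K_0$. Put $e_{2s-1}=f_s$, $e_{2s}=c_s-f_s$ (and $e_v=\epsilon$). The number of integers $f_s$ with $0\le f_s,\,c_s-f_s\le m-1$ is $\min(c_s,2m-2-c_s)+1\ge d_s+1$, and they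 are distinct in $F$ as $m\le p$. The restricted $P$ has degree at most $K_0=\sum d_s$ and degree-$K_0$ part $\Pi$, so its coefficient at $\prod f_s^{d_s}$ is nonzero. The Nullstellensatz gives an admissible $e$ with $P(e)\ne0$. So $t$ is good.

**Step 5: (PC) with $h_1\ge1$, $u=2$.** In (PC), $\omega=2$, the odd values are $x,-x$, $v$ is even and $h_1=(v-2)/2$. If $u=2$, all multiplicities are at most $2$, and $h_1\ge1$ gives a value $z\ne0$ of multiplicity $2$. We escape from (PC) by translating by $-z$. The value $0$ again has multiplicity $2=u$, the old $0$ becomes $-z$ with multiplicity $2$, and the nonzero values of odd multiplicity are $x-z,-x-z$ with sum $-2z\ne0$. So (PC) does not hold for the translate, and Steps 3–4 with Lemma 5(a) show that all $t\le\min(uv,p-1)$ are good.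

**Step 6: (PC) in the remaining cases: $h_1\ge1$ and $u\ge3$, or $h_1=0$.** Now we keep the opposite pair out of the Nullstellensatz. Let $e,e'$ be fixed integers for the last two rows, which belong to $x,-x$, and let $c=e+e'$. For $s\le h_1$ put $e_{2s-1}=f_s$, $e_{2s}=c_s-f_s$, and expand $P$ by Laplace along the first $2h_1=v-2$ rows. A minor with column set $C$ has degree at most $\sum_{j\in C}j$ in the $f_s$. So $P$ has degree at most $\sum_{j=2}^{v-1}j=h_1(v+1)$, and terms of this degree come only from $C=\{2,\dots,v-1\}$. The degree-$h_1(v+1)$ part of this minor is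
$$\det\big[(b_ie_i)^j\big]_{2\le j\le v-1}\Big|_{e_{2s-1}=f_s,\ e_{2s}=-f_s}=\pm\prod\varphi_s^4\prod2\varphi_s\prod_{s<s'}(\varphi_s^2-\varphi_{s'}^2)^2,$$
where the factor $(b_ie_i)^2$ has been pulled out of each row. As in Step 3, its coefficient at $\prod f_s^{4+1+2(h_1-1)}=\prod f_s^{v+1}$ is $\pm2^{h_1}h_1!\prod b_{2s}^{v+1}\ne0$. The complementary minor is
$$\det\begin{bmatrix}1&e/x\\1&-e'/x\end{bmatrix}=-\frac cx .$$
Suppose $p\nmid c$ and all $c_s\in[v+1,\,2m-v-3]$, an interval of length $2m-2v-4=2u-4\ge0$. Then each $f_s$ has at least $v+2$ admissible values, and the Nullstellensatz gives $P\ne0$ at an admissible point. We need $0\le c\le2m-2$, so that $e,e'\in[0,m-1]$ exist, and $\sum c_s+c=t+K_0=t+h_1(v+1)+1$. So $c$ may be any integer in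
$$[\,t+1-2h_1(u-2),\ t+1\,]\cap[0,2m-2]$$
that is not divisible by $p$.

If $h_1=0$, i.e. $v=2$, then $c=t+1\le2u+1\le2m-2$, and $p\nmid c$ if $t\le p-2$. This is the restricted claim. If $h_1\ge1$ and $u\ge3$, take $c=\max(1,\,t+1-2h_1(u-2))$. Since $t\le uv$ and $2h_1=v-2$, we have $t+1-(v-2)(u-2)\le2(u+v)-3=2m-3$, so $c$ lies in the required range. Either $c=1$, or $1\le c\le t+1-2\le p-2$. So $p\nmid c$. $\square$

## 10. Chains of sub-multisets with overlapping intervals

From here to the end of Section 11: $p$ is odd, $m\le p$, $a=\{0^u\}\sqcup\{v\text{ nonzero elements}\}$, $u\ge2$ is the largest multiplicity, and **(A) is assumed for all nonconstant multisets of smaller size**. For constant multisets $K=0$ and (A) is trivial.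

Lemma 9 gives a window of good exponents for a sub-multiset $S$ with simple values. The induction hypothesis gives an interval $[0,\cdot]$ for the rest. Superadditivity adds them. We let $S$ grow one element at a time, so that the resulting intervals overlap until $uv$ is reached.

**Lemma 13.** Let $1\le w\le u-1$, let $X$ be a set of $x\ge1$ nonzero values of $a$, $\xi=x-1$, and $Y$ the multiset of the $y=v-x$ nonzero elements that remain after one copy of each value of $X$ is removed. Let $\emptyset=Z_0\subset Z_1\subset\cdots\subset Z_z\subset Y$, $|Z_i|=i$, with no value in $X$. Put $\varphi_i=N(Z_i)$, $\Delta_i=\varphi_{i+1}-\varphi_i$ and $F_i=wi+\varphi_i+(w+i)\xi+\binom x2$. If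
$$w+\Delta_i\le(u-w)(y-i)+1\quad(0\le i<z),\tag{7}$$
$$H:=F_z+(u-w)(y-z)-uv\ge0,\tag{8}$$
then all $t\le\min(uv,p-1)$ are good for $a$.

Note that $\Delta_i$ is the number of elements of $Z_i$ different from the element added next; so $\Delta_i\le i$.

*Proof.* **Step 1: windows.** $S_i=\{0^w\}\sqcup Z_i\sqcup X$ has size $l=w+i+x\le m-1\le p-1$, the values of $X$ are simple in it, and $N(S_i)=w(i+x)+\varphi_i+ix+\binom x2$. So $N(S_i)-l+x=F_i$, and by Lemma 9 the $t\in[F_i-\xi,F_i]$ with $t\le p-1$ are good for $S_i$ (note $F_i\ge w\xi\ge\xi$).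

**Step 2: adding the rest.** $R_i=a\setminus S_i$ has $u-w\ge1$ zeros and $y-i$ nonzero elements, so by (A) all $t_2\le\min((u-w)(y-i),p-2)$ are good for $R_i$. Also $S_i$ is nonconstant, so $1$ is good for it. We claim that all $t\in[F_i-\xi,\ F_i+(u-w)(y-i)]$ with $t\le p-1$ are good for $a$. For $t\le F_i$ this is Step 1. For $t>F_i$ use $\max(F_i,1)$ in $S_i$ and $t-\max(F_i,1)$ in $R_i$; the latter is at most $p-2$ and at most $(u-w)(y-i)$.

**Step 3: no gaps.** All $t\le\min(F_0,p-1)$ are good by Corollary 10(b), since $F_0=w\xi+\binom x2$. As $F_{i+1}-\xi=F_i+w+\Delta_i$, (7) says that the interval of $i+1$ begins at most one above the end of the interval of $i$. And (8) says that $uv$ is reached. $\square$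

**Computing $H$.** Let $x=u+1-j$. Then $\xi=u-j$, $v=x+y$, and
$$H=wz+\varphi_z+(w+z)(u-j)+\tfrac{(u+1-j)(u-j)}2+(u-w)(y-z)-u(u+1-j)-uy .$$
Here $(u+1-j)\big(\frac{u-j}2-u\big)=-\frac{(u+1-j)(u+j)}2=-\frac{u(u+1)}2+\frac{j(j-1)}2$. Collecting the other terms,
$$H=w(2z-y-j)+\varphi_z-jz+\tfrac{j(j-1)}2+\Big(wu-\tfrac{u(u+1)}2\Big).\tag{9}$$
*Standard choice of $w$:* $w=\frac{u+1}2$ for odd $u\ge3$, where the last bracket is $0$, and $w=\frac u2$ for even $u$, where the last bracket is $-\frac u2$. In both cases $1\le w\le u-1$. Then (7) reads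
$$\Delta_i\le\tfrac{u-1}2(y-i-1)\ (u\text{ odd}),\qquad\Delta_i\le\tfrac u2(y-i-1)+1\ (u\text{ even}).\tag{10}$$

**Lemma 14.** Let $|X|=u+1$, $y\ge1$, and let $A_0$ be the number of elements of $Y$ with value not in $X$. If $A_0\ge\lfloor y/2\rfloor+1$ ($u$ even), resp. $A_0\ge\lceil y/2\rceil$ ($u\ge3$ odd), then all $t\le\min(uv,p-1)$ are good for $a$.

*Proof.* Here $j=0$. Take $z=\lfloor y/2\rfloor+1$ resp. $z=\lceil y/2\rceil$, any chain of elements of $Y$ with values not in $X$, and the standard $w$. By (9), $H=\frac u2(2z-y-1)+\varphi_z\ge0$ resp. $H=w(2z-y)+\varphi_z\ge0$. For (10) use $\Delta_i\le i$. The left side grows with $i$ and the right side falls, so $i=z-1$ is the worst case. For $u$ even we need $\lfloor y/2\rfloor\le\frac u2(\lceil y/2\rceil-1)+1$, which holds as $\frac u2\ge1$ and $\lceil y/2\rceil\ge1$. For $u$ odd we need $\lceil y/2\rceil-1\le\frac{u-1}2\lfloor y/2\rfloor$, which holds as $\frac{u-1}2\ge1$. $\square$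

## 11. More than $u$ values of odd multiplicity

**Proposition 15.** Under the standing assumptions of Section 10, if $\omega\ge u+1$, then all $t\le\min(uv,p-1)$ are good for $a$.

*Proof.* Let $D$ be the set of nonzero values of multiplicity $1$ and $s=|D|$. Call the other nonzero values *multis*, and let $M_1,\dots,M_\lambda\in[2,u]$ be their multiplicities. For example, $\{0^3,c^3,d^2,\delta\}$ has $D=\{\delta\}$, $s=1$, and the two multis $c,d$.

**Step (a): $s\ge u+1$.** Simple values abound, so Section 7 nearly suffices. Let $X$ be $u+1$ values of multiplicity one. If $y\ge1$, all of $Y$ has values outside $X$, so $A_0=y\ge\lfloor y/2\rfloor+1$ and Lemma 14 applies. If $y=0$, then $v=u+1$ and $m=2u+1$. If $m\le p-1$, Corollary 10(b) with $w=u$ gives all $t\le\min(p-1,u^2+\frac{u(u+1)}2)$, and $u^2+\frac{u(u+1)}2\ge u(u+1)=uv$. If $m=p=2u+1$, use it with $w=u-1$ (then $w+x=2u=p-1$): $u(u-1)+\frac{u(u+1)}2\ge2u=p-1$ for $u\ge2$.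

**Step (b): $\lambda\ge u+1$.** Here a chain of sub-multisets with Corollary 8 does it. The multis contribute at least $2u+2$ elements. If $v=2u+2$, all nonzero multiplicities would be $2$ and $\omega=0$. So $v\ge2u+3$. Take $u+1$ multis. Let $Z_i$ $(i\le2u+2)$ consist first of one copy of each in turn, then of second copies, and $\varphi_i=N(Z_i)$. Let $i\ge2$ and $\varphi_i\le t\le\min(\varphi_i+u(v-i),p-1)$. Then $\varphi_i\ge1$ is good for $Z_i$ by Corollary 8. And $t-\varphi_i\le p-2$ is good for the rest, which has $u$ zeros and $v-i\ge1$ nonzero elements, by (A). So $t$ is good for $a$. For $2\le i\le2u+1$ we have $\varphi_{i+1}-\varphi_i\le2u\le u(v-i)+1$, since each of the other $u$ values occurs at most twice and $v-i\ge2$. So there are no gaps. The intervals start at $\varphi_2=1$, and the last one ends at $4\binom{u+1}2+u(v-2u-2)=uv$.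

**Step (c): $s\le u$ and $\lambda\le u$.** Put $j=u+1-s\ge1$. Let $o$ be the number of multis of odd multiplicity, each at least $3$. Then $o=\omega-s\ge j$, so $\lambda\ge o\ge j$. In particular $u\ge3$, and $s=u+1-j\ge u+1-\lambda\ge1$, so $j\le u$. We distinguish four cases.

**Step (c1): $\lambda\ge2j$.** There are enough multis to fill $X$ up to $u+1$ values. Let $X=D\,\cup$ (the $j$ smallest multis), $|X|=u+1$. Let $E=\sum_{X\text{-multis}}(M_i-1)$, and note that $A_0$ is the sum of the multiplicities of the other $\lambda-j\ge j$ multis. So $A_0\ge E+j\ge E+1$ and $y=A_0+E\le2A_0-1$, hence $A_0\ge\lfloor y/2\rfloor+1$. Lemma 14 applies.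

**Step (c2): $\lambda\le2j-1$, $j=1$.** Then $\lambda=o=1$ and $s=u$. There is one multi, of odd multiplicity $M\in[3,u]$. Take $X=D$, so $Y$ is the multi, $y=M$, and all $\varphi_i=\Delta_i=0$. By (9), $H=w(2z-M-1)-z+\big(wu-\frac{u(u+1)}2\big)$. With the standard $w$, (10) holds trivially for $z\le y$.

- $u$ odd: standard $w$, $z=\frac{M+3}2\le M$: $H=2w-z=u+1-\frac{M+3}2\ge0$.
- $u$ even, $M\le u-3$: standard $w$, $z=\frac{M+3}2\le M$: $H=u-\frac{M+3}2-\frac u2\ge0$.
- $u$ even, $M=u-1\ge5$: standard $w$, $z=\frac{M+5}2\le M$: $H=2u-\frac{M+5}2-\frac u2=u-2\ge0$.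
- $u=4$, $M=3$: $w=3$, $z=2$: $H=0-2+(12-10)=0$, and (7) reads $3\le(3-i)+1$ for $i=0,1$.

**Step (c3): $\lambda\le2j-1$, $j\ge2$, $u\ge4$.** Take $X=D$ ($x=s=u+1-j$), so $Y$ consists of all multis, and the standard $w$. Let
$$z_i=\lceil M_i/2\rceil,\qquad z_*=\sum z_i=\frac{y+o}2,\qquad f=\sum\lfloor M_i/2\rfloor=\frac{y-o}2\ge\lambda\ge o,$$
so $z_*=f+o\le2f$. The chain first builds the multiset $Z_*$ with $z_i$ copies of multi $i$, in any order, and then adds one more copy of an odd multi; such a copy exists, as $M_i\ge3$. So $z=z_*+1\le y$.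

*Condition (7), via (10).* For $i<z_*$, $\Delta_i\le z_*-1<2f$ and $y-i-1\ge y-z_*=f$. For $i=z_*$, $\Delta_i\le z_*-2\le2(f-1)$, since the odd multi has at least $2$ copies in $Z_*$, and $y-i-1=f-1$. Since $\frac{u-1}2\ge2$ for odd $u\ge5$ and $\frac u2\ge2$ for even $u\ge4$, (10) holds.

*Condition (8).* Let $\varphi=N(Z_*)$ and let $H_*$ be the value of (9) at stage $z_*$. As $2z_*-y=o$ and $\varphi=\frac12\sum z_i(z_*-z_i)$,
$$H_*=w(o-j)+(\varphi-jz_*)+\tfrac{j(j-1)}2-[u\text{ even}]\tfrac u2,\qquad\varphi-jz_*=\tfrac12\sum z_i(z_*-z_i-2j).\tag{11}$$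
The last step of the chain adds $2w-j+\Delta$, where $\Delta=z_*-z_i$ for the chosen odd multi. Odd multis have $z\ge2$ and even ones $z\ge1$, so $z_*-z_i\ge\lambda+o-2$ for all $i$.

*$\lambda+o\ge2j+2$.* Then $z_*-z_i\ge2j$ for all $i$, so $\varphi\ge jz_*$ and $\Delta\ge2j$. For $u$ odd, $H_*\ge0$ and the step adds at least $u+1-j\ge0$. For $u$ even, $H_*\ge1-\frac u2$ (as $j\ge2$) and the step adds at least $u-j+2j$. So $H\ge0$.

*$(\lambda,o)=(j,j)$.* Write $z_i=2+\zeta_i$, $\zeta=\sum\zeta_i$. Then $z_*=2j+\zeta$, so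
$$\varphi-jz_*=\tfrac12\sum(2+\zeta_i)(\zeta-\zeta_i-2)=\tfrac12\Big[(2j-4)\zeta-4j+\zeta^2-\sum\zeta_i^2\Big]\ge-2j,$$
and $\Delta\ge2j-2$. For $u$ odd,
$$H\ge-2j+\tfrac{j(j-1)}2+(u+1-j)+(2j-2)=\tfrac{j(j-3)}2+u-1\ge u-2>0 .$$
For $u$ even,
$$H\ge-2j+\tfrac{j(j-1)}2-\tfrac u2+(u-j)+(2j-2)=\tfrac u2+\tfrac{(j-4)(j+1)}2 .$$
The last fraction is $\ge0$ for $j\ge4$, is $-2$ for $j=3$ and $-3$ for $j=2$. So $H\ge0$ except for $u=4$, $j=2$, which is treated below.

*$(\lambda,o)=(j+1,j)$.* Write $z_i=2+\zeta_i$ for the odd multis and $z_e=1+\zeta_e$ for the even one; let $\zeta$ be the sum of all the $\zeta$'s and $\zeta_o$ the sum over the odd multis. Now $z_*=2j+1+\zeta$, so $z_*-z_i-2j=\zeta-\zeta_i-1$ and $z_*-z_e-2j=\zeta-\zeta_e=\zeta_o$. Expanding $\sum_{\text{odd}}(2+\zeta_i)(\zeta-\zeta_i-1)+(1+\zeta_e)(\zeta-\zeta_e)$,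
$$\varphi-jz_*=\tfrac12\Big[2j\zeta-2\zeta_o-2j+\zeta^2-\sum_{\text{odd}}\zeta_i^2-\zeta_e^2\Big]\ge-j,$$
and $\Delta\ge2j-1$. So $H_*\ge\frac{j(j-3)}2-[u\text{ even}]\frac u2\ge-1-[u\text{ even}]\frac u2$. The step adds at least $u+j$ for $u$ odd, and at least $u+j-1\ge u+1$ for $u$ even. So $H\ge0$.

If $\lambda+o\le2j+1$, then $\lambda\ge o\ge j$ forces one of the last two cases. So only $u=4$, $j=\lambda=o=2$ is left: $M_1=M_2=3$, $s=3$, $a=\{0^4,c^3,d^3\}\sqcup D$, $uv=36$. Take $w=2$, $X=D$, $x=3$, $\xi=2$, $y=6$, and add elements in the order $c,d,c,d,c$. Then $\Delta_i=0,1,1,2,2$ for $i=0,\dots,4$, and (7) holds: $2+\Delta_i\le2(6-i)+1$. Here $F_i=4i+7+\varphi_i$, so $F_5=20+7+6=33$. As in the proof of Lemma 13, everything up to $33+2=35$ (and $\le p-1$) is good. For $t=36$, if $36\le p-1$: $S=\{0^3,c^2,d^2\}\sqcup D$ has $|S|=10\le p-1$ and $N(S)=45-5=40$. Lemma 9 with $x=3$ covers $[31,33]$, so $33$ is good for $S$. The rest $\{0,c,d\}$ has $N=3$, good by Corollary 8. The total is $36$.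

**Step (c4): $\lambda\le2j-1$, $j\ge2$, $u=3$.** Only a few multisets are left, and we treat each. Multis have multiplicity $2$ or $3$, $\lambda\le3$, $s=4-j\ge1$, $o\ge j$. For $j=2$: $s=2$ and $(\lambda,o)\in\{(2,2),(3,2),(3,3)\}$. For $j=3$: $s=1$ and $\lambda=o=3$. Let $c,d,e$ be multis and $\delta,\delta'$ simple values; always $t\le p-1$.

1. $a=\{0^3,c^3,d^3,\delta,\delta'\}$, $uv=24$, $m=11$, so $p\ge11$. With $w=2$, $X=D$, $\xi=1$ and $Z_i=\emptyset,\{c\},\{c,d\},\{c^2,d\},\{c^2,d^2\},\{c^3,d^2\}$ we have $F_i=3i+3+\varphi_i=3,6,10,14,19,24$. The rests $\{0,c^3,d^3\},\{0,c^2,d^3\},\{0,c^2,d^2\},\{0,c,d^2\}$ have good values up to $6,5,4,3$ by (A), and the fifth rest $\{0,c,d\}$ up to $3$, since $N=3$. As in the proof of Lemma 13 the covered intervals are $[0,9],[5,11],[9,14],[13,17],[18,22],[23,24]$. They cover $[0,24]$.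
2. $a=\{0^3,c^3,d^3,e^2,\delta,\delta'\}$. Use Lemma 14 with $X=\{\delta,\delta',e,d\}$, $Y=\{c^3,d^2,e\}$, $y=6$, $A_0=3=\lceil y/2\rceil$.
3. $a=\{0^3,c^3,d^3,e^3,\delta\}$, $uv=30$, $m=13\le p$. We use superadditivity, Corollary 8, Corollary 10(a) and (A). $\{0,c^2,d^2,e^2,\delta\}$ has $N=28-3=25$, and its rest contains $\{0,c,d,e\}$, good up to $6$: $[25,31]$. $\{0,c^2,d^2,e,\delta\}$ has $N=21-2=19$, and its rest contains $\{0,c,d,e\}$: $[19,25]$. $\{0,c,d,e,\delta\}$ has $N=10$, and its rest $\{0^2,c^2,d^2,e^2\}$ has $K=12$: $[10,22]$. For $t\le10$ use Corollary 10(a) for $\{0,c,d,e,\delta\}$.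
4. $a=\{0^3,c^3,d^3,e^3,\delta,\delta'\}$, $uv=33$, $m=14\le p$. $\{0,c^2,d^2,e,\delta,\delta'\}$ has $N=28-2=26$, and its rest $\{0,c,d,e\}\sqcup\{0,e\}$ is good up to $6+1$: $[26,33]$. $\{0,c,d,e,\delta,\delta'\}$ has $N=15$, and its rest $\{0^2,c^2,d^2,e^2\}$ is good up to $12$: $[15,27]$. For $t\le15$ use Corollary 10(a) for $\{0,c,d,e,\delta,\delta'\}$.

In items 3 and 4, a sub-multiset $S$ with the value $N(S)$ is used only for $t\ge N(S)$. So $N(S)\le t\le p-1$, as Corollary 8 requires, and $t-N(S)\le p-2$, as (A) requires. $\square$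

## 12. Induction on the size of the coefficient multiset

**Proof of Theorem 11.**

**Step 1: $m\le p$, by induction on $m$.** Here the two propositions meet. Translate (Lemma 5(a); being exceptional is also translation invariant) so that $0$ has the largest multiplicity $u$; let $v=m-u\ge1$, so $K(a)=uv$. We show that all $t\le\min(uv,p-1)$ are good, unless $a$ is exceptional, when we show it for $t\le\min(uv,p-2)$.

*$u=1$.* All elements are distinct and $uv=m-1$. If $m\le p-1$, Corollary 10(a) suffices, as $\binom m2\ge m-1$. If $m=p\ge5$, apply Corollary 10(a) to $p-1$ of the elements: $\binom{p-1}2\ge p-1$. Let $m=p=3$. Then $t=1$ is good, as $a$ is nonconstant. For $t=2$ we use Lemma 7 with $l=3$, $N=3$, $\kappa=1$. Up to the nonzero factor $G_0$, the coefficient of $y_i$ in $G_1$ is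
$$\sum_{j\ne i}\frac1{a_i-a_j}=\frac{2a_i-a_j-a_k}{(a_i-a_j)(a_i-a_k)},\qquad\{i,j,k\}=\{1,2,3\},$$
and in characteristic $3$ the numerator is $-(a_1+a_2+a_3)$. If this is nonzero, $2$ is good. If $a_1+a_2+a_3=0$ and $a_2=a_1+b$, then $a_3=-2a_1-b=a_1-b$. So $a$ is exceptional, and only $t\le1=p-2$ is claimed.

*$u\ge2$, $\omega\le u$.* This is Proposition 12. Its exception $\{0^{m-2},x,-x\}$ is exceptional, and the restricted claim there is what we need.

*$u\ge2$, $\omega\ge u+1$.* This is Proposition 15; its standing assumption, (A) for smaller sizes, is the induction hypothesis.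

**Step 2: $m\ge p+1$.** We look for a nonconstant, non-exceptional sub-multiset $S$ of size $p$. This suffices: then $K(S)\ge p-1$, since $\mu(p-\mu)\ge p-1$ for $1\le\mu\le p-1$, so $p-1$ is good for $S$ by Step 1, hence for $a$, and all smaller $t$ are good too.

Take a nonconstant sub-multiset $b$ of size $p+1\ge4$. Recall that an exceptional multiset of size $p$ has exactly three distinct values, one of them with multiplicity $p-2$. If $b$ has two values, remove an element of multiplicity at least $2$; what remains has two values. If $b$ has at least three values, every multiset obtained by deleting one element is nonconstant. If one of these is not exceptional, we are done. Otherwise $b=\{c+\beta,c-\beta,c^{p-2},d\}$ with $\beta\ne0$, and we choose as follows.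

- If $d=c$, take $\{c+\beta,c^{p-1}\}$, which has two values.
- If $d\ne c$ and $p\ge5$, take $\{c+\beta,c-\beta,d,c^{p-3}\}$. Here $c$ has multiplicity $p-3$ and other values have multiplicity at most $2$, so no value has multiplicity $p-2\ge3$.
- If $p=3$ and $d=c\pm\beta$, take $\{d,d,c\}$, which has two values.
- If $p=3$ and $d\notin\{c,c\pm\beta\}$, take $\{c+\beta,c-\beta,d\}$. Its sum $2c+d$ is nonzero because $d\ne-2c=c$, while exceptional multisets of size $3$ have sum $3c'=0$.

This proves Theorem 11. By Section 8 the main inequality of Theorem 2 follows, and by Section 2 so do the rest of Theorem 2 and Theorem 1: Sun's conjecture is true. $\blacksquare$
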